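# A linear ordering whose degree spectrum is the set of nonlow degrees

## 1. Degree spectra of simple orders, and the guess "no"

All structures here are countable, and a **copy** of a structure means an isomorphic copy with universe $\omega$. For a copy $\mathcal M$, $\deg(\mathcal M)$ is the Turing degree of its atomic diagram. For a linear order this is the degree of the set of pairs $(u,w)$ with $u<_{\mathcal M}w$. The **degree spectrum** of $\mathcal A$ is the set of degrees $\deg(\mathcal M)$, where $\mathcal M$ ranges over all copies of $\mathcal A$. A degree $\mathbf d$ is **low** if $\mathbf d'=\mathbf 0'$. Since $\mathbf d'\ge\mathbf 0'$ always holds, **nonlow** means $\mathbf d'>\mathbf 0'$.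

Goncharov, Harizanov, Knight, McCoy, R. Miller, and Solomon showed that there are countable structures whose degree spectra consist of exactly the nonlow degrees. Our question: can such a structure be a linear ordering?

A first guess is "no". A linear order has a single, very constrained relation. Even adjacency of two points is not visible in a copy: to see it one needs a jump. Try small cases. The orders $\mathbb Q$ and $\omega$ have computable copies, so the following lemma puts every degree in their spectra.

**Lemma 1 (upward closure).** Let $\mathcal M$ be a copy of a linear order, possibly equipped with its adjacency relation, and let $\mathcal M\le_T D$. Then some copy of the same structure has degree exactly $\deg(D)$.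

*Proof.* For each $n$, swap the names $2n$ and $2n+1$ if necessary, so that in the resulting copy $\mathcal N$ we have $2n<_{\mathcal N}2n+1$ if and only if $n\in D$. Whether to swap is decided by $\mathcal M$ and $D$, hence by $D$, so $\mathcal N\le_T D$. We read $D$ off from $\mathcal N$, so $D\le_T\mathcal N$. $\square$

So the question is only *which oracles compute a copy*. The order we want must have no copy below a low oracle and a copy below every other oracle.

To make an order hard to compute, one naturally codes a set $S$ into it, in such a way that an oracle $X$ computes a copy exactly when $S$ is simple enough relative to $X$, say $S\in\Sigma^X_k$. Section 3 shows that such orders exist and that every order of this kind supports the guess "no". First we need a way to build blocks of adjacent points.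

We use these textbook facts. A set is $\Sigma^X_{k+1}$ if and only if it is $\Sigma_k^{X'}$. A function is $X'$-computable if and only if it is the limit of an $X$-computable function (the limit lemma). For a $\Sigma^X_2$ set $A$ there is an $X$-computable $\rho$ with values in $\{0,1\}$ such that $m\in A$ if and only if $\rho(m,s)=1$ for only finitely many $s$. To see the last fact, write $m\in A\iff\exists a\,\forall b\,R(m,a,b)$ with $R\le_T X$. Start with the guess $a=0$; whenever at stage $s$ some $b\le s$ refutes the current guess $a$, put $\rho(m,s)=1$ and pass to $a+1$; otherwise put $\rho(m,s)=0$. If $m\in A$, the guess never passes the least correct $a$; if $m\notin A$, each guess is eventually refuted.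

Notation. $\mathrm{Succ}(a,b)$ says that $a<b$ and nothing lies strictly between; $\eta$ is the order type of $\mathbb Q$; $\mathcal A^*$ is the reverse of $\mathcal A$; a finite $k$ also denotes the $k$-element order; as an order, $\infty$ denotes $\omega$. Finally, $Y>_TC$ means $C\le_TY\not\le_TC$.

## 2. Finite and infinite blocks as limits inferior

**Lemma 2.** Uniformly in an oracle $Z$ and a $Z$-computable $g:\omega\to\{2,3,\dots\}$ there is a $Z$-computable linear order $D(g)\cong\beta+\eta$, where $\beta=\liminf_sg(s)\in\omega\cup\{\infty\}$. If $g$ is nondecreasing, then $\mathrm{Succ}^{D(g)}$ is also uniformly $Z$-computable.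

*Proof.* **Step 1: the construction.** This step describes a growing chain of finite orders $D_s$. At stage $s$ the order $D_s$ has as initial segment a block $x_0<\dots<x_{g(s)-1}$ of labelled elements; all other elements are called garbage, and there is at least one. $D_0$ has $g(0)$ block elements and one garbage element above them. At stage $s+1$ do the following.

* (i) If $g(s+1)<g(s)$, the elements labelled $x_j$ with $j\ge g(s+1)$ become garbage. If $g(s+1)>g(s)$, add new elements $x_{g(s)}<\dots<x_{g(s+1)-1}$ right above $x_{g(s)-1}$ and below all garbage.
* (ii) Insert a new garbage element between any two consecutive elements of which the greater is garbage, and one new garbage element at the top.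

Demoted elements come from the top of the block, so block elements stay below garbage. Elements are named $0,1,2,\dots$ in order of creation. Two elements are compared at the first stage where both exist, so $D(g)=\bigcup_sD_s$ is $Z$-computable. Garbage stays garbage forever.

**Step 2: the permanent block.** We identify the elements that are never demoted. If an element labelled $x_j$ is never demoted, then $g(s)>j$ at all later stages, so $j<\beta$. Conversely, let $j<\beta$. Then $g(s)>j$ for almost all $s$, and from the first stage of this final phase on, a single element carries the label $x_j$ permanently. So $D(g)$ consists of one permanent $x_j$ for each $j<\beta$ and of the set $G$ of elements that are eventually garbage. All permanent $x_j$ lie below $G$. Permanent $x_j,x_{j+1}$ are adjacent: while both are labelled they are consecutive in $D_s$, and neither (i) nor (ii) ever inserts anything between them.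

**Step 3: $G\cong\eta$.** We check that $G$ is a nonempty countable dense order without endpoints. It contains the first garbage element. If $u<w$ are in $G$, then once both are garbage, (ii) puts a new garbage element between $w$ and its immediate predecessor, which is $\ge u$. There is no greatest element because of the new top element. There is no least element: a garbage element always has an immediate predecessor in the finite order, since the block is nonempty, and (ii) puts new garbage between them. So $D(g)\cong\beta+\eta$.

**Step 4: adjacency for nondecreasing $g$.** An element of $G$ has no successor, because all elements above it are in $G$ and $G$ is dense. It has no predecessor, because below it there are elements of $G$ without a least one, and $G$ is dense. If $g$ is nondecreasing, nothing is ever demoted. Hence $\mathrm{Succ}(u,w)$ holds if and only if $u,w$ entered as $x_j,x_{j+1}$ for some $j$, which is decidable from $Z$. $\square$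

For example, let $g=2,3,2,3,\dots$. We start with $x_0x_1\,|\,c$, where the bar separates block from garbage. Stage 1 gives $x_0x_1x_2\,|\,d\,c\,e$. At stage 2 the element $x_2$ is demoted, and new garbage is put between $x_1$ and the old $x_2$, between the old $x_2$ and $d$, and so on. Only $x_0,x_1$ survive in the block, and the result is $2+\eta$.

**Lemma 3.** Let $a(i,s)$ be $X'$-computable with values in $\{2,3,\dots\}$ and nondecreasing in $s$. Then there is an $X$-computable $g(i,s)$ with values in $\{2,3,\dots\}$ such that $\liminf_sg(i,s)=\lim_sa(i,s)$ for every $i$.

*Proof.* The relation $j<\lim_sa(i,s)$ says $\exists s\,(a(i,s)>j)$; it is $\Sigma_1^{X'}=\Sigma_2^X$. Take an $X$-computable $\rho(i,j,s)\in\{0,1\}$ such that $j<\lim_sa(i,s)$ if and only if $\rho(i,j,s)=1$ for only finitely many $s$. Put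
$$g(i,s)=\max\big(2,\min(\{s\}\cup\{j\le s:\rho(i,j,s)=1\})\big).$$
Let $\alpha=\lim_sa(i,s)\ge2$. Let $m\le\alpha$ be finite. Each of the finitely many $j<m$ has $\rho(i,j,s)=0$ for almost all $s$, so $g(i,s)\ge m$ for almost all $s$. Thus the limit inferior is at least $m$. If $\alpha=\infty$ we are done. If $\alpha<\infty$, then $\rho(i,\alpha,s)=1$ for infinitely many $s$, and for those $s\ge\alpha$ we get $g(i,s)\le\max(2,\alpha)=\alpha$. So the limit inferior is $\alpha$. $\square$

## 3. Orders that code one set cannot have this spectrum

**Shuffles.** Given a nonempty countable set $K$ and for each $\kappa\in K$ a countable nonempty linear order $O_\kappa$, let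
$$\mathrm{Sh}(K)=\sum_{q\in\mathbb Q}O_{c(q)},$$
where $c:\mathbb Q\to K$ is such that each $c^{-1}(\kappa)$ is dense in $\mathbb Q$. The choice of $c$ does not matter. Given two such maps $c,\tilde c$, extend finite order-preserving maps $h$ with $\tilde c(h(q))=c(q)$ back and forth. A new point $q$ needs an image of color $c(q)$ in a prescribed open interval or ray, and one exists by density. We reach an automorphism of $\mathbb Q$ carrying $c$ to $\tilde c$, so the two sums are isomorphic. There is a computable $c:\mathbb Q\to\omega$ with all fibers dense: list all pairs (rational interval, $i$), color at each step a fresh rational in the interval with $i$, and at step $n$ give color $0$ to the $n$th rational if it has no color yet.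

**Example (coding a $\Sigma_3$ set).** Let $E=\{2,4,6,\dots\}$. For $S\subseteq\omega$ let $\mathcal B_S$ be the shuffle of the orders $\eta+k+\eta$ with $k\in E\cup\{2n+3:n\in S\}$. *Then $X$ computes a copy of $\mathcal B_S$ if and only if $S\in\Sigma_3^X$.*

Suppose $X$ computes a copy. Then $n\in S$ if and only if there are $v_1,\dots,v_{2n+3}$ with $\mathrm{Succ}(v_i,v_{i+1})$ for all $i$, such that $v_1$ has no predecessor and the last point has no successor. Adjacency is $\Pi_1^X$, so "no predecessor" is $\Pi_2^X$, and the whole condition is $\Sigma_3^X$.

Conversely, let $S\in\Sigma_3^X=\Sigma_2^{X'}$, say $n\in S\iff\exists a\,\forall b\,R(n,a,b)$ with $R\le_TX'$. For each $(n,a)$ take the function of $s$ that is $2n+3$ as long as $R(n,a,b)$ holds for all $b\le s$, and $2n+4$ from the first failure on; for each $k\in E$ take also the constant function $k$. These functions are $X'$-computable and nondecreasing, and their limits are exactly the elements of $E\cup\{2n+3:n\in S\}$. Lemma 3 turns them into $X$-computable functions $g_i$ with the same numbers as limits inferior. By Lemma 2, $\sum_{q\in\mathbb Q}(\eta+D(g_{c(q)}))$ with a computable $c$ as above is an $X$-computable copy of $\mathcal B_S$.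

Could $\mathcal B_S$ have exactly the nonlow degrees as its spectrum, for a clever $S$? It cannot, and the reason applies to every complexity level $k$.

**Lemma 4.** Let $k\ge1$. If $S\in\Sigma_k^X$ for every nonlow $X$, then $S\in\Sigma_k$.

*Proof.* **Step 1: for most $X$, finite parts of $X$ decide $\Sigma_k$ facts.** We show by induction on $k$: for each $\Sigma_k$ relation $P(n,X)$ there is a $\Sigma_k$ relation $F(n,q)$ on numbers and finite binary strings such that $F(n,q)$ and $r\supseteq q$ imply $F(n,r)$, and such that for comeager many $X\in2^\omega$,
$$P(n,X)\iff(\exists q\subset X)\,F(n,q)\quad\text{for all }n.\tag{1}$$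
For $k=1$ let $F(n,q)$ say that a computation using only the oracle values in $q$, of length at most $|q|$, enumerates $n$. For $k+1$ write $P(n,X)\iff\exists a\,\neg Q(n,a,X)$ with $Q\in\Sigma_k$, let $F_Q(n,a,q)$ belong to $Q$, and let $F(n,q)$ say: there is $a$ such that no $r\supseteq q$ has $F_Q(n,a,r)$. This is $\Sigma_{k+1}$ and persists to extensions. Consider $X$ that satisfies (1) for $Q$ and for every $(n,a)$ has an initial segment $q$ with either $F_Q(n,a,q)$ or no $r\supseteq q$ with $F_Q(n,a,r)$; these conditions are comeager, the last because such $q$ are dense. If $P(n,X)$, pick $a$ with $\neg Q(n,a,X)$. No $q\subset X$ has $F_Q(n,a,q)$, so some $q\subset X$ has no extension with $F_Q$, that is, $F(n,q)$. Conversely let $F(n,q)$ with $q\subset X$, witnessed by $a$. If $Q(n,a,X)$ held, some $r\subset X$ would have $F_Q(n,a,r)$. The longer of $q,r$ would be an extension of $q$ with $F_Q$ by persistence, which is impossible.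

**Step 2: category.** Now we find one index that works on a whole neighborhood. A low $X$ satisfies $X\le_TX'\le_T\emptyset'$, so only countably many $X$ are low, and the nonlow $X$ form a comeager set. Each nonlow $X$ has an index $e$ with $S=\{n:P_e(n,X)\}$, where $(P_e)$ lists the $\Sigma_k$ relations. By the Baire category theorem and the Baire property of Borel sets there are $e$ and a string $p$ such that $S=\{n:P_e(n,X)\}$ for comeager many $X\supset p$. With $F_e$ from Step 1,
$$n\in S\iff(\exists q\supseteq p)\,F_e(n,q).$$
For "$\Leftarrow$" choose a typical $X\supset q$; for "$\Rightarrow$" choose a typical $X\supset p$, find $q\subset X$ with $F_e(n,q)$, and enlarge $q$ inside $X$ to contain $p$. The right side is $\Sigma_k$. $\square$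

So if $\mathcal B_S$ had a copy below every nonlow oracle, then $S\in\Sigma_3$ and $\mathcal B_S$ would have a computable copy. The same happens to any order for which "$X$ computes a copy" means "$S\in\Sigma_k^X$".

So far "no" looks good. But the obstruction uses that success depends on one fixed set that a typical oracle can do nothing special with. We should instead look for an order that an oracle can build *because* it escapes from a given class, so that the noncomputability of the oracle is itself what wins. This can be done, and the guess is wrong.

## 4. A theorem one jump down

**Theorem A.** For every $C\subseteq\omega$ there is a countable linear order $\mathcal L_C$ such that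

* (A1) $C$ computes no copy of $(\mathcal L_C,\mathrm{Succ})$; hence if $X'\le_TC$, then $X$ computes no copy of $\mathcal L_C$;
* (A2) if $X'>_TC$, then $X$ computes a copy of $\mathcal L_C$;
* (A3) if $Y>_TC$, then $Y$ computes a copy of $(\mathcal L_C,\mathrm{Succ})$.

**Main Theorem.** $\mathcal L_{\emptyset'}$ has degree spectrum $\{\mathbf d:\mathbf d'>\mathbf 0'\}$. Hence there is a countable linear ordering whose degree spectrum consists of exactly the nonlow degrees.

*Proof from Theorem A.* Take $C=\emptyset'$. If a copy $\mathcal M$ of $\mathcal L_{\emptyset'}$ were low, then $\mathcal M'\le_T\emptyset'$, contradicting (A1) with $X=\mathcal M$. If $\mathbf d=\deg X$ is nonlow, then $X'>_T\emptyset'$, so $X$ computes a copy by (A2), and some copy has degree exactly $\mathbf d$ by Lemma 1. $\square$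

Two stronger versions are proved in Sections 9 and 10.

**Theorem B.** For every $n\ge1$ some linear order has spectrum exactly $\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$. Some linear order with successor relation, $(\mathcal L,\mathrm{Succ})$, has spectrum exactly the nonzero degrees.

**Theorem C.** For an arbitrary degree $\mathbf c$, the set $\{\mathbf d:\mathbf d'>\mathbf c\}$ is the degree spectrum of a linear order if and only if $\mathbf c\le\mathbf 0'$.

Work with $(\mathcal L,\mathrm{Succ})$ and an oracle $Y$, and think of $Y=X'$. When $Y$ builds an order and commits to its adjacencies, block lengths can only grow: that is the nondecreasing case of Lemma 2. Lemma 3 then pushes the construction down from $Y=X'$ to $X$. So we want a family of block patterns that no $C$-computable structure realizes, but that every $Y>_TC$ can list through nondecreasing approximations.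

## 5. Components with a tag and two flanks

For $e\in\omega$ and $\alpha,\beta\in E\cup\{\infty\}$ let
$$O_e(\alpha,\beta)=\eta+\alpha^*+\eta+(2e+3)+\eta+\beta+\eta.$$
The block of size $2e+3$ is the **tag part**; the $\alpha^*$-part and the $\beta$-part are its **flanks**. For instance $O_0(2,\infty)=\eta+2+\eta+3+\eta+\omega+\eta$. For a nonempty set $K$ of triples $(e,\alpha,\beta)$, $\mathrm{Sh}(K)$ is the shuffle of the components $O_e(\alpha,\beta)$, $(e,\alpha,\beta)\in K$. The left flank is reversed so that its *last* element, the one nearest the tag, always exists, even for $\alpha=\infty$. Likewise the right flank always has a *first* element.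

**Lemma 5.** In $\mathrm{Sh}(K)$ the pairs in $\mathrm{Succ}$ are exactly the consecutive pairs inside an $\alpha^*$-part, a tag part, or a $\beta$-part of one component. Elements of $\eta$-parts have neither successor nor predecessor.

*Proof.* Any two block parts are separated by an $\eta$-part, since components begin and end with $\eta$. An $\eta$-part is dense and has no endpoints, so no element of it is adjacent to anything, and no element of a block part is adjacent to an element outside that part. $\square$

Next we need a formula that recognizes a tag together with the inner ends of its flanks. For $k=2e+3$ and $v=(x',x,v_1,\dots,v_k,y,y')$ let $\psi_e(v)$ say: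

* (a) $x'<x<v_1<\dots<v_k<y<y'$, and $\mathrm{Succ}(x',x)$, $\mathrm{Succ}(v_i,v_{i+1})$ for $1\le i<k$, $\mathrm{Succ}(y,y')$;
* (b) there are no $z<w$ with $\mathrm{Succ}(z,w)$ and ($x\le z<w\le v_1$ or $v_k\le z<w\le y$).

In the language $\{<,\mathrm{Succ}\}$ this is a universal formula: (a) is quantifier-free and (b) is "for all $z,w$, not". So if it fails in a finite substructure, it fails in every larger structure.

**Lemma 6.** Every component with tag $e$ in $\mathrm{Sh}(K)$ contains some $v$ with $\psi_e(v)$. If $\psi_e(v)$ holds in $\mathrm{Sh}(K)$, then there is a component $O_e(\alpha,\beta)$ such that $v_1,\dots,v_k$ is its tag part, $x$ is the last element of its $\alpha^*$-part, and $y$ is the first element of its $\beta$-part.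

*Proof.* For the first claim take the last two elements of the $\alpha^*$-part, the tag part, and the first two elements of the $\beta$-part. Between $x$ and $v_1$, and between $v_k$ and $y$, there is only an $\eta$-part, so (b) holds.

Now let $\psi_e(v)$ hold. If $v_1$ had a predecessor $u$, then $x\le u$ since $x<v_1$, and the pair $u<v_1$ would contradict (b). Likewise $v_k$ has no successor. So $\{v_1,\dots,v_k\}$ is a maximal block of odd size $2e+3$. The flanks have even or infinite size, and tag parts for different numbers $e$ have different sizes. Hence this block is the tag part of a component with tag $e$.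

The point $x<v_1$ has a predecessor, so by Lemma 5 it lies in a block part. Suppose it is not the last element of the $\alpha^*$-part of this component. Either $x$ is another element of that part, and then $x$ has a successor below $v_1$; or $x$ lies in an earlier component, and then the last two elements of this $\alpha^*$-part lie between $x$ and $v_1$. Both contradict (b). For $y$, which has the successor $y'$, the argument is symmetric. $\square$

## 6. Diagonalizing against block lengths: one flank fails, two suffice

**The opponents.** Let $(R_e,T_e)_{e\in\omega}$ list all pairs of partial $C$-computable $\{0,1\}$-valued binary functions; $R_e$ is a proposed order and $T_e$ a proposed adjacency relation. Let $n_{e,s}$ be the largest $n\le s$ such that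

* $R_e,T_e$ converge within $s$ steps on all pairs from $\{0,\dots,n-1\}$,
* $R_e$ is a strict linear order there, and
* whenever $T_e(u,w)=1$ there, $u\,R_e\,w$ and no element of $\{0,\dots,n-1\}$ is strictly between.

The condition passes to smaller $n$ and persists as $s$ grows. So the finite structures $\mathcal A_{e,s}$ on $\{0,\dots,n_{e,s}-1\}$ form an increasing chain of substructures, uniformly $C$-computable. If $(\mathcal M,\mathrm{Succ})$ is a $C$-computable linear order with its successor relation, it equals $\bigcup_s\mathcal A_{e,s}$ for some $e$.

**The guess at a component.** A tuple $v$ is a **candidate** for $e$ at $s$ if $v$ lies in $\mathcal A_{e,s}$ and $\mathcal A_{e,s}\models\psi_e(v)$, with $T_e$ for $\mathrm{Succ}$. Since $\psi_e$ is universal, a tuple that has entered the domain and fails to be a candidate fails forever. Let $f(e,s)$ be the candidate with least code, or $-1$ if there is none (we identify tuples with their codes).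

**The measured flanks.** If $f(e,s)=v\ne-1$, put $p(e,s)=(\alpha_s,\beta_s)$, where $\alpha_s$ is the maximal length $r$ of a chain $x=z_1,z_2,\dots,z_r$ in $\mathcal A_{e,s}$ with $T_e(z_{i+1},z_i)=1$, and $\beta_s$ is the maximal length $r$ of a chain $y=z_1,\dots,z_r$ with $T_e(z_i,z_{i+1})=1$. If $f(e,s)=-1$, put $p(e,s)=(0,0)$. Both $f$ and $p$ are $C$-computable. While $f(e,\cdot)$ is constant, $p(e,\cdot)$ is coordinatewise nondecreasing, because the $\mathcal A_{e,s}$ increase.

Suppose now that $f(e,\cdot)$ settles on a true component of a $C$-computable copy. Then $p(e,s)$ converges to its pair of flank lengths. To spoil this copy, we let our order contain, with tag $e$, all finite even flank pairs *except* $\lim_sp(e,s)$.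

**The chase with one flank.** Suppose components had only the right flank, so that $p(e,s)$ is a single number, nondecreasing once $f$ has settled. The oracle $Y$ must list, by nondecreasing approximations $S_s$, exactly the even numbers different from $\lim_sp(e,s)$. The obvious rule is: start at any even number, and whenever $S_s=p(e,s)$, move $S$ up to a larger even number (chosen with the help of $Y$ if you like). If the rule acts only finitely often, $S$ ends at a finite even number different from $\lim_s p(e,s)$, as wanted.

Now let the opponent's block grow by one point per stage, say $p(e,s)=s+2$, and let $S$ start at or above $p$. When $p$ meets $S$ at stage $s$, we move $S$ to some $S'\ge S+2$. At the next stage $p$ equals $S+1<S'$, and $p$ goes through every integer, so it meets $S'$ as well. There are infinitely many meetings, $S_s\to\infty$, and $p(e,s)\to\infty$. We have listed the block length $\infty$, exactly the value that the opponent has. A slowly growing opponent catches this rule, and it makes no difference what $Y$ contributes, because on a line there is only one way up.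

**Two directions.** In the plane, when $p(e,s)=S_s$, we move $S$ to $S_s+(2,0)$ or to $S_s+(0,2)$, and let the next bit of $Y$ decide. To meet $S$ again, the opponent must go in the correct direction, and since $p$ never decreases, a wrong move is final. For example let $S_s=p(e,s)=(2,2)$, and let $S$ move to $(4,2)$. If $p$ next becomes $(2,3)$, its second coordinate exceeds $2$ forever, and $S=(4,2)$ is never met. If $p$ goes through $(3,2)$ to $(4,2)$, then it meets $S$, and from $p$ alone we can tell which way $S$ went. An opponent who meets $S$ infinitely often therefore reveals all further bits of $Y$, and $p$ is $C$-computable. So $Y\le_TC$, which is false.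

When $f(e,\cdot)$ never settles, $Y$ cannot recognize this at any finite stage. Then we put the pair $(\infty,\infty)$ with tag $e$ into the order: it results when every approximation is pushed up at every change of $f$.

**Definition of $\mathcal L_C$.** Say $e$ **converges** if $\lim_sf(e,s)$ exists. Then $p(e)=\lim_sp(e,s)\in(\omega\cup\{\infty\})^2$ exists. Define
$$K_e=\begin{cases}\{(e,\alpha,\beta):\alpha,\beta\in E,\ (\alpha,\beta)\ne p(e)\}&\text{if }e\text{ converges},\\ \{(e,\infty,\infty)\}&\text{otherwise,}\end{cases}\qquad K=\bigcup_eK_e,\quad\mathcal L_C=\mathrm{Sh}(K).$$
Each $K_e$ is nonempty.

**Proof of (A1).** **Step 1: the guess settles on a true component.** Suppose $(\mathcal M,\mathrm{Succ})$ is a $C$-computable copy of $(\mathcal L_C,\mathrm{Succ})$, and $\mathcal M=\bigcup_s\mathcal A_{e,s}$. We want to see that $e$ converges to a tuple satisfying $\psi_e$ in $\mathcal M$. Since $K_e\ne\emptyset$, $\mathcal M$ has a component with tag $e$, so by Lemma 6 some $v^*$ satisfies $\psi_e$ in $\mathcal M$. As $\psi_e$ is universal, $v^*$ is a candidate from the stage on at which all its entries are present. Each tuple changes status at most twice: it may become a candidate on entering the domain, and it may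 later stop being one. Hence the statuses of the finitely many tuples with code at most that of $v^*$ stabilize, and $\lim_sf(e,s)=v$ exists with $v\ne-1$. A failure of $\psi_e(v)$ in $\mathcal M$ would show at a finite stage, so $\mathcal M\models\psi_e(v)$.

**Step 2: the measured flanks are the true ones.** By Lemma 6, $v$ sits in a component $O_e(\alpha,\beta)$ with $(e,\alpha,\beta)\in K_e$, where $x$ is the last element of the $\alpha^*$-part and $y$ is the first of the $\beta$-part. By Lemma 5 the chains that define $p(e,s)$ stay in these parts, and every finite piece of the parts appears in some $\mathcal A_{e,s}$. So $p(e)=(\alpha,\beta)$. But $e$ converges, so $(e,p(e))\notin K_e$, a contradiction.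

**Step 3: the second claim of (A1).** If $X'\le_TC$ and $\mathcal M\le_TX$ is a copy of $\mathcal L_C$, then $\mathrm{Succ}^{\mathcal M}$ is $\Pi_1^{\mathcal M}$, so $(\mathcal M,\mathrm{Succ})\le_TX'\le_TC$. This was just excluded. $\square$

## 7. Listing $K$ from an oracle above $C$

**Lemma 7.** Let $Y>_TC$. There are a computable $i\mapsto e_i$ and $Y$-computable $a(i,s),b(i,s)$, with values in $E$ and nondecreasing in $s$, such that
$$K=\{(e_i,\lim_sa(i,s),\lim_sb(i,s)):i\in\omega\}.$$

*Proof.* **Step 1: the rule.** We set up the chase, starting from every even pair and at every time. Let $i$ code $(e,\alpha_0,\beta_0,t)$ with $\alpha_0,\beta_0\in E$, and let $e_i=e$. Write $S_s=(a(i,s),b(i,s))$. For $s\le t$ let $S_s=(\alpha_0,\beta_0)$, and set a counter $n_s=0$. For $s\ge t$: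

* (I) if $f(e,s+1)\ne f(e,s)$, let $S_{s+1}=S_s+(2,2)$ and $n_{s+1}=n_s$;
* (II) otherwise, if $S_s=p(e,s)$, let $n_{s+1}=n_s+1$, and let $S_{s+1}=S_s+(2,0)$ if $n_s\notin Y$, and $S_{s+1}=S_s+(0,2)$ if $n_s\in Y$;
* (III) otherwise nothing changes: $S_{s+1}=S_s$ and $n_{s+1}=n_s$.

Since $f,p\le_TC\le_TY$, this is $Y$-computable. The values are even and nondecreasing.

**Step 2: $e$ does not converge.** We check that every index with this $e$ yields the unique triple of $K_e$. The values of $f$ are integers, so $f(e,\cdot)$ changes infinitely often. Then (I) applies infinitely often and the limit is $(\infty,\infty)$, for every choice of $\alpha_0,\beta_0,t$.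

**Step 3: if $e$ converges, (II) applies only finitely often.** This is the heart of the proof. Fix $s_0\ge t$ such that $f(e,s)=v$ is constant for $s\ge s_0$. From then on (I) does not apply. If $v=-1$, then $p(e,s)=(0,0)\ne S_s$ for $s\ge s_0$, and (II) does not apply either. Let $v\ne-1$, and suppose that (II) applies at infinitely many stages $\ge s_0$, say $r_0<r_1<\cdots$. Let $N$ be the counter at $r_0$; the counter at $r_j$ is $N+j$. Between these stages nothing changes, so
$$p(e,r_j)=S_{r_j},\qquad S_{r_{j+1}}=S_{r_j}+\begin{cases}(2,0)&\text{if }N+j\notin Y,\\(0,2)&\text{if }N+j\in Y.\end{cases}\tag{2}$$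
We decode $Y$ from $C$. Given $S_{r_j}$, search $C$-computably for the least $s\ge s_0$ such that, coordinatewise,
$$p(e,s)\ge S_{r_j}+(2,0)\quad\text{or}\quad p(e,s)\ge S_{r_j}+(0,2).\tag{3}$$
Stage $r_{j+1}$ has this property by (2), so the search ends at some $s\le r_{j+1}$. By monotonicity $p(e,s)\le p(e,r_{j+1})=S_{r_{j+1}}$. If $S_{r_{j+1}}=S_{r_j}+(2,0)$, the second coordinate of $p(e,s)$ is at most that of $S_{r_j}$, so the second alternative in (3) fails and the first holds. If $S_{r_{j+1}}=S_{r_j}+(0,2)$, it is the other way around. So exactly one alternative holds, and it tells us whether $N+j\in Y$ and what $S_{r_{j+1}}$ is. Start from the finite data $s_0$, $N$, $S_{r_0}$, and $Y\cap\{0,\dots,N-1\}$, and iterate. This gives $Y\le_TC$, a contradiction.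

**Step 4: if $e$ converges, every limit is in $K_e$.** By Step 3, $S_s$ is eventually constant with a value $S\in E^2$, and $S\ne p(e,s)$ for all large $s$, since otherwise (II) would apply again. If $p(e)$ were equal to $S$, then $p(e)$ would be finite and $p(e,s)=S$ for all large $s$, a contradiction. So $(e,S)\in K_e$.

**Step 5: if $e$ converges, every triple of $K_e$ is listed.** Let $(e,\alpha,\beta)\in K_e$. Some coordinate of $p(e)$ differs from that of $(\alpha,\beta)$. If that coordinate of $p(e)$ is finite, it is eventually attained; if it is infinite, it eventually exceeds the finite number in $(\alpha,\beta)$. Either way $p(e,s)\ne(\alpha,\beta)$ for all large $s$. Choose $t$ beyond these stages and beyond the last change of $f(e,\cdot)$. The index coding $(e,\alpha,\beta,t)$ never acts, so its limit is $(\alpha,\beta)$. $\square$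

## 8. Building copies of $\mathcal L_C$: proof of (A3) and (A2)

Fix a computable $c:\mathbb Q\to\omega$ with all fibers dense.

**Proof of (A3).** The purpose is to put each approximation of Lemma 7 into a component, keeping adjacency computable. Let $Y>_TC$, take $a,b$ from Lemma 7, and form
$$\sum_{q\in\mathbb Q}\Big(D(a(i,\cdot))^*+\eta+(2e_i+3)+\eta+D(b(i,\cdot))\Big),\qquad i=c(q).\tag{4}$$
Since $D(g)\cong\beta+\eta$ and hence $D(g)^*\cong\eta+\beta^*$, the $q$-th summand is isomorphic to $O_{e_i}(\lim_sa(i,s),\lim_sb(i,s))$. By Lemma 7 every triple of $K$ occurs, and nothing else. Each triple occurs on a union of dense fibers, hence densely. By the uniqueness of shuffles, (4) is a copy of $\mathrm{Sh}(K)=\mathcal L_C$, once its computable infinite domain is identified with $\omega$. The order is $Y$-computable. By Lemma 5 its adjacent pairs are the adjacent pairs inside the parts $D(a(i,\cdot))^*$, the tag, and $D(b(i,\cdot))$. The first and third kinds are decidable by Lemma 2, as $a,b$ are nondecreasing, and the second is explicit. So the order and its successor relation are $Y$-computable. $\square$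

**Proof of (A2).** Here we come down one jump and give up adjacency. Let $X'>_TC$, and apply Lemma 7 with $Y=X'$. Lemma 3 turns $a,b$ into $X$-computable $g_a,g_b$ with $\liminf_sg_a(i,s)=\lim_sa(i,s)$ and $\liminf_sg_b(i,s)=\lim_sb(i,s)$. By Lemma 2 the order
$$\sum_{q\in\mathbb Q}\Big(D(g_a(i,\cdot))^*+\eta+(2e_i+3)+\eta+D(g_b(i,\cdot))\Big),\qquad i=c(q),$$
is $X$-computable, and its summands have the same order types as those of (4). So it is a copy of $\mathcal L_C$. $\square$

Theorem A is proved, and with it the Main Theorem.

## 9. Higher jumps, and the nonzero degrees

**Proof of Theorem B, successor version.** Take $C=\emptyset$. By (A1), $(\mathcal L_\emptyset,\mathrm{Succ})$ has no computable copy. By (A3) every noncomputable $Y$ computes a copy, and by Lemma 1 some copy has degree exactly $\deg(Y)$. So the spectrum is exactly the set of nonzero degrees. $\square$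

For larger $n$ we need orders that absorb a jump. The following lemma is from Downey–Knight, *Orderings with $\alpha$th jump degree $0^{(\alpha)}$* (Proc. AMS 1992). Here $(\eta+2+\eta)\cdot\mathcal K$ means that each point of $\mathcal K$ is replaced by a copy of $\eta+2+\eta$. For example, $(\eta+2+\eta)\cdot\omega$ is an $\omega$-sequence of adjacent pairs separated by dense orders.

**Lemma 8.** For infinite countable linear orders $\mathcal K$ and any $X$: $\mathcal K$ has an $X'$-computable copy if and only if $(\eta+2+\eta)\cdot\mathcal K$ has an $X$-computable copy.

*Proof.* **Step 1: from right to left.** We recover $\mathcal K$ from the adjacent pairs. In an $X$-computable copy, $\mathrm{Succ}$ is $\Pi_1^X$, hence $X'$-computable. Each copy of $\eta+2+\eta$ contains exactly one element with a successor. So the set of elements having a successor is $X'$-c.e. and has order type $\mathcal K$. It is infinite; enumerate it injectively with $X'$ to get an $X'$-computable copy of $\mathcal K$ on $\omega$.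

**Step 2: from left to right, the construction.** We follow an approximation to $\mathcal K$ and dissolve pairs that were placed wrongly. Let $<_{\mathcal K}$ on $\omega$ be $X'$-computable, the limit of an $X$-computable $h(u,w,s)\in\{0,1\}$ with $h(u,u,s)=0$. For $s\ge1$ let $n_s\le s$ be largest such that $h(\cdot,\cdot,s)$ is a strict linear order, denoted $<_s$, on $\{0,\dots,n_s-1\}$. A one-element order is trivial, so $n_s\ge1$, and $n_s\to\infty$ since $h$ converges.

At stage $s\ge1$ we have a finite order $D_s$ partitioned into convex intervals $I_u$ ($u<n_s$), arranged according to $<_s$, each containing a designated pair $p_u<q_u$ of consecutive elements. $D_1$ consists of $I_0=\{p_0<q_0\}$. At stage $s+1$ let $m$ be the largest number with $1\le m\le\min(n_s,n_{s+1})$ such that $<_s$ and $<_{s+1}$ agree on $\{0,\dots,m-1\}$. Then: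

* cancel the intervals and pairs with $u\ge m$, and transfer the elements of each cancelled interval to the nearest surviving interval on its left or, if there is none, to the nearest surviving one on its right;
* for $m\le u<n_{s+1}$ create a new interval $I_u$ consisting of a new pair, placed between intervals (or at the ends) so that the arrangement agrees with $<_{s+1}$;
* in every interval insert a new element between any two consecutive elements of that interval other than its designated pair, and one at each end of the interval.

Surviving intervals stay convex, since everything between two neighboring survivors goes to the left one, and everything left of all survivors goes to the leftmost one. The union of the $D_s$ is an $X$-computable order.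

**Step 3: verification.** We check that the result is $(\eta+2+\eta)\cdot\mathcal K$. For each $u$, eventually $m>u$, because $h$ stabilizes on $\{0,\dots,u\}$ and $n_s\to\infty$. So the interval $I_u$ and its pair are eventually permanent. A transferred element moves from an index $\ge m$ to an index $<m$, so the index of its interval drops. Thus each element is transferred only finitely often, and it finally stays in one permanent $I_u$. The final $I_u$ is convex: if $a<d<b$ with $a,b$ finally in $I_u$, then at a late stage all three have settled, and $d$ is in the convex interval $I_u$. The pair $p_u,q_u$ remains adjacent, since new elements are never inserted between the two points of a current designated pair and new intervals are placed only between intervals.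

To the left of $p_u$ in the final $I_u$ there are elements, but no least one, because at each stage one is added at the left end. Between any two elements $a<b\le p_u$ of the final $I_u$ new elements of $I_u$ are inserted once $a,b$ have settled there. So the part below $p_u$ is dense without endpoints; taking $b=p_u$ shows that it has no greatest element. The part above $q_u$ is treated symmetrically. Hence $I_u\cong\eta+2+\eta$, and the $I_u$ are ordered as $<_{\mathcal K}$. $\square$

**Proof of Theorem B, all $n\ge1$.** Let $C=\emptyset^{(n)}$, $\mathcal K_0=\mathcal L_C$, and $\mathcal K_{j+1}=(\eta+2+\eta)\cdot\mathcal K_j$; all these orders are infinite. Apply Lemma 8 $n-1$ times: $D$ computes a copy of $\mathcal K_{n-1}$ if and only if $D'$ computes a copy of $\mathcal K_{n-2}$, and so on, if and only if $X:=D^{(n-1)}$ computes a copy of $\mathcal K_0=\mathcal L_C$. Now $X'=D^{(n)}\ge_T\emptyset^{(n)}=C$. If $X'\le_TC$, there is no such copy by (A1); otherwise $X'>_TC$ and there is one by (A2). So $D$ computes a copy of $\mathcal K_{n-1}$ if and only if $D^{(n)}\not\le_T\emptyset^{(n)}$. By Lemma 1, $\mathcal K_{n-1}$ has spectrum exactly $\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$. $\square$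

## 10. Jumps of copies compute nothing in common beyond $\emptyset'$

Theorem A allows any $C$, but the spectrum of $\mathcal L_C$ was computed only when $X'\ge_TC$ for all $X$. For $\mathbf c\not\le\mathbf 0'$ no linear order works, by the next lemma.

**Lemma 9 (a form of a theorem of Knight).** If $\mathcal A$ is an infinite countable linear order and $C\le_T\mathcal M'$ for every copy $\mathcal M$ of $\mathcal A$ with universe $\omega$, then $C\le_T\emptyset'$.

*Proof.* **Step 1: one reduction for most copies.** For a bijection $g:\omega\to\mathcal A$ let $\mathcal M_g$ be the pulled-back order on $\omega$. The bijections form a Polish space. By hypothesis it is covered by the countably many Borel sets $B_e=\{g:\Phi_e^{\mathcal M_g'}=C\}$. By the Baire category theorem and the Baire property, some $B_e$ is comeager in a basic open set $[p]=\{g:g\supseteq p\}$, where $p$ is a finite injective partial map. Fix $e$ and $p$.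

**Step 2: forcing the jump.** We reduce $C$ to finite information. Let $q$ range over finite injective partial maps $\omega\to\mathcal A$, and let $\mathcal M_q$ be the induced order on $\mathrm{dom}\,q$. For a finite order $\delta$, "$\Phi_i^\delta(i)\!\downarrow$" means convergence with queries only about $\mathrm{dom}\,\delta$. For a finite binary string $\tau$ write $q\Vdash\tau$ if for each $i<|\tau|$: if $\tau(i)=1$, then $\Phi_i^{\mathcal M_q}(i)\!\downarrow$; if $\tau(i)=0$, then no $q'\supseteq q$ has $\Phi_i^{\mathcal M_{q'}}(i)\!\downarrow$. If $q\Vdash\tau$ and $g\supseteq q$, then $\tau\subset\mathcal M_g'$. For each $l$, every $q$ has an extension forcing some $\tau$ of length $l$: go through $i<l$, and if some extension makes $\Phi_i(i)$ converge, pass to it; if none does, $\tau(i)=0$ is already forced. Both decisions persist. We claim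
$$C(n)=k\iff(\exists q\supseteq p)(\exists\tau)\,[\,q\Vdash\tau\ \wedge\ \Phi_e^\tau(n)\!\downarrow=k\,].\tag{5}$$
For "$\Leftarrow$" take $g\in[q]\cap B_e$, which exists as $B_e$ is comeager in $[p]\supseteq[q]$. Then $\tau\subset\mathcal M_g'$, so $C(n)=\Phi_e^{\mathcal M_g'}(n)=k$. For "$\Rightarrow$" take $g\in[p]\cap B_e$ such that for each $l$ some $q\subset g$ forces a $\tau$ of length $l$; comeager many $g\in[p]$ are like this. With $l$ larger than all queries to $\mathcal M_g'$ in the computation $\Phi_e^{\mathcal M_g'}(n)=k$, we get $q$ and $\tau\subset\mathcal M_g'$ with $\Phi_e^\tau(n)\!\downarrow=k$. Finally enlarge $q$ inside $g$ to contain $p$.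

**Step 3: what $q\Vdash\tau$ depends on.** We isolate the information about $\mathcal A$ that is used. Let $\delta=\mathcal M_q$, and let $\gamma$ be the vector of sizes in $\omega\cup\{\infty\}$ of the gaps of $\mathcal A$ determined by $\mathrm{ran}\,q$, including both ends. (For $\mathcal A=\omega$ and $\mathrm{ran}\,q=\{3,5\}$, $\gamma=(3,1,\infty)$.) The orders $\mathcal M_{q'}$ with $q'\supseteq q$ are exactly the finite extensions of $\delta$ (with domain contained in $\omega$) with at most $\gamma_j$ new points in the $j$-th gap, because new names may be sent to any points of the gaps. So $q\Vdash\tau$ if and only if $R(\delta,\gamma,\tau)$, where $R(\delta,\gamma,\tau)$ says for each $i<|\tau|$: if $\tau(i)=1$, then $\Phi_i^\delta(i)\!\downarrow$; if $\tau(i)=0$, then no finite extension $\delta'$ of $\delta$ with at most $\gamma_j$ new points in the $j$-th gap has $\Phi_i^{\delta'}(i)\!\downarrow$. The first clause is $\Sigma_1$ and the second is $\Pi_1$, so $R$ is decidable in $\emptyset'$. Also, if $\gamma\le\gamma'$, then $R(\delta,\gamma',\tau)$ implies $R(\delta,\gamma,\tau)$.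

Let $T$ be the set of $(\delta,\gamma')$ such that some $q\supseteq p$ has $\mathcal M_q=\delta$ and gap vector $\le\gamma'$. Then (5) becomes
$$C(n)=k\iff\exists(\delta,\gamma')\in T\ \exists\tau\,[R(\delta,\gamma',\tau)\wedge\Phi_e^\tau(n)\!\downarrow=k].\tag{6}$$
For "$\Rightarrow$" let $\gamma'$ be the gap vector of $q$ itself; for "$\Leftarrow$" use the monotonicity of $R$. If $T$ is computable, then by (6) both $C$ and its complement are c.e. in $\emptyset'$, so $C\le_T\emptyset'$. It remains to show that $T$ is computable, however complicated $\mathcal A$ is.

**Step 4: reducing $T$ to words.** The range of $p$ cuts $\mathcal A$ into finitely many open intervals $I_0,\dots,I_l$. For an interval $I$, let $W(I)$ be the set of words $w_0\dots w_m$ over $\omega\cup\{\infty\}$ for which there are $y_1<\dots<y_m$ in $I$ whose successive gaps in $I$, including the two end gaps, have sizes $\le w_0,\dots,w_m$. Then $(\delta,\gamma')\in T$ if and only if $\delta$ extends $\mathcal M_p$ and for each $j$ the segment of $\gamma'$ belonging to $I_j$ lies in $W(I_j)$: choosing $q\supseteq p$ with $\mathcal M_q=\delta$ means choosing, independently in each $I_j$, increasing points for the new elements of $\delta$ that lie there. So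 it suffices that each $W(I)$ is computable. If $I$ is finite, then $w_0\dots w_m\in W(I)$ if and only if there are finite $d_i\le w_i$ with $m+\sum_id_i=|I|$, which is decidable. Let $I$ be infinite from now on.

**Step 5: reducing to the letters $0$ and $\infty$.** A word without the letter $\infty$ is not in $W(I)$, since $I$ is infinite. A word $w$ with a letter $\infty$ is in $W(I)$ if and only if at least one of the finitely many words obtained by replacing each finite letter $c$ by $0^{d+1}$, for some $d\le c$, is in $W(I)$. Indeed, if a gap allowed by the letter $c$ has $d\le c$ points, add these $d$ points to the witness, which creates $d+1$ empty gaps; conversely, dropping the $d$ points inside a segment $0^{d+1}$ leaves a gap of size $d\le c$. So it suffices to decide the words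
$$0^{n_0}\infty0^{n_1}\infty\cdots\infty0^{n_r},\qquad r\ge1,$$
which we code as $(n_0,(n_1,\dots,n_{r-1}),n_r)\in\omega\times\omega^{<\omega}\times\omega$.

**Step 6: well-quasi-order.** We show that the codes of words in $W(I)$ form a computable set. Order the outer coordinates as usual, and the middle one by the Higman order: $(a_1,\dots,a_k)\le(b_1,\dots,b_l)$ if and only if there are indices $i_1<\dots<i_k$ with $a_j\le b_{i_j}$ for all $j$. The set of codes of words in $W(I)$ is closed downward under the product order. To see this, read a witness: it consists of the first $n_0$ points of $I$, then for each middle entry $n_i$ a run of $n_i+1$ successively adjacent points, and finally the last $n_r$ points of $I$. For a smaller code $(m_0,(m_1,\dots,m_k),m_{k+1})$ keep the first $m_0$ points of the initial run, the first $m_j+1$ points of the middle run matched with $m_j$, and the last $m_{k+1}$ points of the final run, and delete all others. The zero gaps that are still required remain, and every other gap stands at a letter $\infty$, where any size is allowed. By Higman's lemma $\omega^{<\omega}$ is well-quasi-ordered, and so is the product with $\omega$ on both sides. Hence the complement, which is closed upward, is generated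 upward by finitely many elements. As the order on codes is decidable, the set is computable. Thus $W(I)$ is computable, and so is $T$. $\square$

For concrete intervals the generators of the complement can be written down. For $I\cong\omega$ the only obstruction is a required last element, and the complement is generated by $(0,(\,),1)$. For $I\cong\mathbb Q$ there are no first element, no last element, and no adjacent pair, and the complement is generated by $(1,(\,),0)$, $(0,(\,),1)$, and $(0,(1),0)$.

**Proof of Theorem C.** If $\mathbf c=\mathbf 0'$, use the Main Theorem. If $\mathbf c<\mathbf 0'$, every degree satisfies $\mathbf d'\ge\mathbf 0'>\mathbf c$. So the set consists of all degrees, and it is the spectrum of $(\mathbb Q,<)$, which has a computable copy, by Lemma 1. Conversely, let $\{\mathbf d:\mathbf d'>\mathbf c\}$ be the spectrum of a linear order $\mathcal A$, and let $C\in\mathbf c$. The set is nonempty, since it contains $\mathbf c$ if $\mathbf c'>\mathbf c$, which always holds; so $\mathcal A$ has copies with universe $\omega$ and is countably infinite. Every copy $\mathcal M$ of $\mathcal A$ has $C\le_T\mathcal M'$. By Lemma 9, $C\le_T\emptyset'$, that is, $\mathbf c\le\mathbf 0'$. $\square$
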